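# A linear order with copies in exactly the noncomputable degrees

## 1. Copies, degree spectra and order types

All structures are countable, and almost all of them are linear orders. We identify a set $C\subseteq\omega$ with its use as an oracle. A $C$-computable order has domain $\omega$ or a finite initial segment of $\omega$, and its relation $<$ is computable from $C$. If we build an infinite order whose domain is only $C$-c.e., we transfer it to domain $\omega$ by enumerating the domain without repetition; this is uniform and will not be mentioned again.

**Definition (copy, degree spectrum).** A $C$-computable copy of $\mathcal S$ is a $C$-computable structure isomorphic to $\mathcal S$. The degree spectrum $\mathrm{dgSp}(\mathcal S)$ is the set of Turing degrees $\mathbf d$ such that $\mathcal S$ has an isomorphic copy computable relative to $\mathbf d$. The degree of the computable sets is $\mathbf 0$.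

Example: $(\omega,<)$ and $(\mathbb Q,<)$ have computable copies, so their spectra consist of all degrees. In general, a $C$-computable copy is also $D$-computable for every $D\ge_T C$, so spectra are closed upward.

**Facts from recursion theory.** We use Post's theorem (a set is $\Sigma^X_{n+1}$ iff it is c.e. in $X^{(n)}$; so $\Sigma_k^{\emptyset'}=\Sigma_{k+1}$, $\Sigma_3$ sets are c.e. in $\emptyset''$, and so on), the limit lemma (a function is computable in $C'$ iff it is the pointwise limit of a $C$-computable sequence of functions), and $C'\ge_T C\oplus\emptyset'$, $C''\ge_T C\oplus\emptyset''$. A set $C$ is *low* if $C'\equiv_T\emptyset'$; by a textbook theorem there is a noncomputable low set. For a low set, $C''\equiv_T\emptyset''$.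

**Convention (witnesses).** A $\Sigma_{k+1}$ statement has the form $\exists w\,\Pi_k(w)$. The phrase "$w$ witnesses it" denotes the corresponding $\Pi_k$ statement. Example: "$W_e$ is finite" is $\exists w\,\forall x\ge w\,(x\notin W_e)$, and "$w$ witnesses that $W_e$ is finite" is the $\Pi_1$ statement $\forall x\ge w\,(x\notin W_e)$. The false and the true statement are $\bot$ and $\top$.

**Definition (domination).** For $f,g:\omega\to\omega$, $f$ *dominates* $g$ if $f(x)\ge g(x)$ for almost all $x$.

Example: let $(K_s)$ be a computable enumeration of a noncomputable c.e. set $K$, and let $g(x)$ be the least $s$ with $K_s\restriction x=K\restriction x$. No computable $f$ dominates $g$: otherwise $K_{f(x)}\restriction x=K\restriction x$ for almost all $x$, and $K$ would be computable.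

**Notation for orders.** $\eta$ is the order type of $\mathbb Q$, $\omega^*$ is the reverse of $\omega$, and $n$ also denotes the $n$-element chain. $K_1\cdot K_2$ is the sum of $K_2$ many copies of $K_1$. Elements $x<y$ are *consecutive* if nothing lies strictly between them. A *$p$-chain* is $x_1<\dots<x_p$ with all $x_i,x_{i+1}$ consecutive. A *$p$-block* is a $p$-chain such that $x_1$ has no immediate predecessor and $x_p$ has no immediate successor.

Example: $\eta+4$ contains one 4-chain, which is a 4-block; it contains two 3-chains, but neither is a 3-block, since one has an immediate successor and the other an immediate predecessor. The order $\omega^*$ has $p$-chains for every $p$ and no $p$-block, since every element has an immediate predecessor.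

For $\rho\ge1$ put
$$a_\rho:=\eta+2\rho,\qquad \mathcal A:=\{a_\rho:\rho\ge1\}\cup\{\omega^*\}.$$
Every order in $\mathcal A$ is infinite, has no least element, and has a greatest element with an immediate predecessor. $\mathrm{Fin}$ is the set of finite subsets of $\omega$.

**Definition (shuffle).** Let $\mathcal T$ be a nonempty countable set of order types, and let $\chi:\mathbb Q\to\mathcal T$ be onto with every fibre dense in $\mathbb Q$. The *shuffle* of $\mathcal T$ is $\sum_{q\in\mathbb Q}\chi(q)$.

It does not depend on $\chi$: for two such maps, a back-and-forth construction extends finite order-preserving maps that respect the values of $\chi,\chi'$ (the next point can be matched because the fibre required is dense), and yields an automorphism of $\mathbb Q$ carrying $\chi$ to $\chi'$. Example: the shuffle of $\{1\}$ is $\eta$; the shuffle of $\{1,2\}$ is $\eta$ with a dense set of points doubled so that the undoubled ones are dense too.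

**Listing principle.** *If $C$ uniformly computes a sequence $N_0,N_1,\dots$ of orders which, up to isomorphism and with repetitions allowed, lists exactly $\mathcal T$, then the shuffle of $\mathcal T$ has a $C$-computable copy.* Partition $\mathbb Q$ computably into dense sets $Q_0,Q_1,\dots$ and put a copy of $N_i$ over every point of $Q_i$.

**Notation for trees.** $\omega^{<\omega}$ is the set of finite sequences (*nodes*). $\nu<_L\mu$ ("$\nu$ is left of $\mu$", "$\mu$ is right of $\nu$") means that $\nu,\mu$ are incomparable and $\nu(j)<\mu(j)$ at the first difference $j$. Example: $(0,5)<_L(1)$, while $(1)$ and $(1,0)$ are comparable, so neither is left of the other.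

## 2. Can a linear order have all degrees except $\mathbf 0$ as its spectrum?

A result of Richter says that the degree spectrum of a countable linear order is an upper cone of Turing degrees if and only if it contains $\mathbf 0$; graphs do not have this property. So a linear order cannot have the cone above a nonzero degree as its spectrum. The set $\{\mathbf d:\mathbf d\ne\mathbf 0\}$ is not a cone (there is no least nonzero degree, as minimal pairs show), so Richter's result leaves the following question, which is posed in *2021 European Summer Meeting of the Association*: is there a linear order that has a copy computable in every noncomputable set but no computable copy? The answer is yes.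

**Theorem A.** There is a countable linear order $\mathcal L$ with $\mathrm{dgSp}(\mathcal L)=\{\mathbf d:\mathbf d\ne\mathbf 0\}$.

**Theorem B.**
(i) For every $Z\subseteq\omega$ there is a countable linear order $\mathcal L_Z$ such that for all $C\ge_TZ$: $\mathcal L_Z$ has a $C$-computable copy iff $C\not\le_TZ$.
(ii) For every $n\ge0$ there is a countable linear order whose degree spectrum is $\{\mathbf d:\mathbf d^{(n)}\ne\mathbf 0^{(n)}\}$.

Familiar orders fail at once: finite orders, $\omega$, $\eta$, $a_\rho$ and computable shuffles of these have computable copies. To exclude a computable copy we must make an order carry information, and the next section shows how this is done.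

## 3. Coding one jump and three quantifiers into an order

For a linear order $K$ and a colouring $c:K\to\{2,4\}$ let
$$J(K,c)=\sum_{q\in K}(\eta+c(q)+\eta),\qquad J(K)=J(K,2)=(\eta+2+\eta)\cdot K .$$
Example: $J(2)=\eta+2+\eta+2+\eta$, because $\eta+\eta\cong\eta$.

**Lemma 1 (jump inversion).** (a) If $K$ (with domain $\omega$) and $c$ are $C'$-computable, then uniformly $J(K,c)$ has a $C$-computable copy. (b) For infinite $K$: $J(K)$ has a $C$-computable copy iff $K$ has a $C'$-computable copy.

**Proof of (a), approximations.** The purpose is to follow a guess at $(K,c)$ that changes finitely often on every initial part. By the limit lemma there are $C$-computable approximations to the order relation and the colours; we may take them irreflexive and with colours in $\{2,4\}$. For $s\ge1$ let $m_s\le s$ be largest such that the $s$-th approximation on $\{0,\dots,m_s-1\}$ is a strict linear order with colours; call it $K_s$. Then $m_s\ge1$. Put $m_0=0$. For each $m$, for all large $s$, we have $m_s\ge m$ and $K_s\restriction m=(K,c)\restriction m$.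

**Proof of (a), construction.** We build finite orders $N_0=\emptyset\subset N_1\subset\cdots$. Each $N_s$ is partitioned into convex *zones*, one for each $i<m_s$, arranged in the order $K_s$. Zone $i$ contains a convex chain of size $c_s(i)$, its *block*; its other points are *fillers*. At stage $s+1$ let $m$ be largest with $m\le m_s,m_{s+1}$ and $K_{s+1}\restriction m=K_s\restriction m$, colours included. Indices $<m$ survive, with their blocks. All points of zones $\ge m$ become fillers. If $m\ge1$, each nonsurviving zone is merged into the nearest surviving zone on its left, if there is one, and otherwise into the nearest one on its right. If $m=0$, all points become fillers of zone $0$, which gets a new block of $c_{s+1}(0)$ new points at its right end. Then for $i\ge m$, $1\le i<m_{s+1}$, in increasing order, create zone $i$ as a block of $c_{s+1}(i)$ new points exactly at the boundary between the zones of the immediate $K_{s+1}$-neighbours of $i$ among $\{0,\dots,i-1\}$ (at the corresponding end of the whole order if there is only one neighbour). Finally, in every zone insert a new filler into each gap between neighbouring points of that zone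 which are not both in its block, and one new filler at each end of the zone.

**Proof of (a), the limit.** Fillers remain fillers. When the zone of a point changes at a stage with $m\ge1$, its index goes from $\ge m$ to $<m$, so it decreases. The stages with $m=0$ are stage $1$ and those at which the colour of $0$ changes, so there are finitely many. Hence the zone of each point is eventually constant. Each $i$ survives at all late stages with a fixed block, and from then on no point leaves zone $i$. So the limit order is $\sum_{i\in K}Z_i$, where $Z_i$ is the set of points finally in zone $i$. Nothing is inserted into the final block of $i$, which has size $c(i)$. From some stage on, every gap of zone $i$ outside the block (including those between a block end and a filler) and both ends of the zone receive fillers at each stage. So on each side of the block the fillers form a nonempty dense set without endpoints, and $Z_i\cong\eta+c(i)+\eta$.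

**Proof of (b).** The direction from right to left is (a) with $c=2$. For the other direction, "$x<y$ are consecutive" is $\Pi^C_1$, so the consecutive pairs of a $C$-computable copy of $J(K)$ form a $C'$-computable set. These pairs are exactly the displayed $2$'s, they are pairwise disjoint, and ordered by first elements they form a copy of $K$. $\square$

**Definition (the orders $\Theta_F$).** For $F\subseteq\omega$ let $K_F=\sum_{r\in\mathbb Q}U_r$, where the *unit* $U_r$ consists of one point of colour 4, then $\theta(r)\in\{1,2,\dots\}\cup\{\omega\}$ points of colour 2 (in order type $\theta(r)$), then one point of colour 4. Here $\theta$ takes exactly the values in $\{n+1:n\in F\}\cup\{\omega\}$, each on a dense subset of $\mathbb Q$. So $K_F$ is a shuffle of coloured orders, unique up to isomorphism. Put $\Theta_F=J(K_F,c)$ with this colouring $c$.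

Example: $F=\{0\}$ gives two kinds of units; one contributes the blocks $4,2,4$ in this order, the other $4,2,2,2,\dots,4$, with copies of $\eta$ between.

**Lemma 2.** If $F$ is c.e. in $C''$, then $\Theta_F$ has a $C$-computable copy, uniformly in an index of $F$ as a set c.e. in $C''$.

**Proof.** Being c.e. in $C''$, $F$ is $\Sigma_2^{C'}$: $n\in F\iff\exists x\forall y\,R(n,x,y)$ with $R\le_TC'$. Partition $\mathbb Q$ computably into dense sets $Q_*$ and $Q_{n,x}$ ($n,x\in\omega$). Units over $Q_*$ get $\theta=\omega$. A unit over $Q_{n,x}$ starts with $n+1$ points of colour 2 and gets one more, after the existing ones, for each $y$ such that $R(n,x,y')$ fails for some $y'\le y$. So $\theta=n+1$ if $\forall y\,R(n,x,y)$; otherwise infinitely many points are added and $\theta=\omega$. This is a $C'$-computable copy of $K_F$; apply Lemma 1(a). $\square$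

**A test case: one $\Theta_F$.** Conversely, if $\Theta_F$ has a $C$-computable copy, then $F$ is c.e. in $C''$. The 4-chains of $\Theta_F$ are the displayed 4's. Between 4's of different units there are infinitely many units, hence infinitely many consecutive pairs, and strictly between the two 4's of $U_r$ there are exactly $\theta(r)$ consecutive pairs. So $n\in F$ iff there are 4-chains $p_1<\dots<p_4$ and $p_1'<\dots<p_4'$ with exactly $n+1$ consecutive pairs strictly between $p_4$ and $p'_1$. "These are consecutive" is $\Pi_1^C$ and "there is no other consecutive pair" is $\Pi_2^C$, so $F$ is $\Sigma_3^C$. Hence $\Theta_F$ has a $C$-computable copy iff $F$ is c.e. in $C''$. For instance, for $F=\omega\setminus\emptyset'''$ this says $\emptyset'''\le_TC''$.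

No single $\Theta_F$ answers the question. If $\Theta_F$ has a copy computable in a noncomputable low set $C$, then $F$ is c.e. in $C''\equiv_T\emptyset''$, so $\Theta_F$ has a computable copy. The same happens to every $J(K)$ with $K$ infinite: a copy computable in a low set gives a $C'$-computable, hence $\emptyset'$-computable, copy of $K$, hence a computable copy of $J(K)$.

## 4. A shuffle that works for $C\not\le_T\emptyset''$ and fails for low $C$

A single set is too rigid; a family of finite sets is more flexible. Let $S_e$ be the $e$-th set c.e. in $\emptyset''$, with $\emptyset''$-computable approximation $S_e[t]$, and let $\mathcal L^\flat$ be the shuffle of all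
$$(2e+9)+\Theta_F+5,\qquad e\in\omega,\ F\in\mathrm{Fin},\ F\ne S_e .$$
The chain $2e+9$ announces a label $e$, and the rule is that the finite set used with label $e$ must differ from $S_e$.

*Copies for $C\not\le_T\emptyset''$.* For all $e$, $F_t\in\mathrm{Fin}$ and $w\in\omega$ enumerate a set $F$ with oracle $C\oplus\emptyset''$. Start with $F=F_t$. At each stage $t\ge w$ at which the current $F$ equals $S_e[t]$, add the code of $C\restriction k$ to $F$, where $k$ is least such that this code is not in $F$. If this happens infinitely often, then $F=S_e$, and all but finitely many elements of the infinite set $S_e$ are codes of initial segments of $C$. Enumerating $S_e$ from $\emptyset''$, we read off $C$, so $C\le_T\emptyset''$, a contradiction. So $F$ is finite. If $F=S_e$, then at late stages the current $F$ equals $S_e[t]$ and we would act again; so $F\ne S_e$. Every finite $F_t\ne S_e$ occurs unchanged for large $w$, because $F_t\ne S_e[t]$ for all large $t$. By Lemma 2 and the listing principle, $\mathcal L^\flat$ has a $C$-computable copy.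

*No copies for $C''\equiv_T\emptyset''$.* Suppose there is a $C$-computable copy. For every $e$ some component has label $e$. With $C''$ find a $(2e+9)$-block and the first 5-chain after it (the conditions are $\Pi_2^C$). The only blocks of odd size $>1$ are the displayed chains, and $\Theta_F$ has no 5-chain, so the interval between the two is some $\Theta_F$ with $F\ne S_e$. As in Section 3, this $F$ is $\Sigma_3^C$, so c.e. in $C''\equiv_T\emptyset''$. We obtain a $\emptyset''$-computable function $h$ with $S_{h(e)}\ne S_e$ for all $e$, contrary to the recursion theorem relative to $\emptyset''$.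

This is the exact point where the approach stops: it excludes computable copies, it provides copies for every $C\not\le_T\emptyset''$, but it also excludes copies for every noncomputable low $C$. Whatever we read from an order through two jumps cannot see the difference between a low set and a computable one. For sets $C$ below $\emptyset''$ we need another component of the order, one in whose construction $C$ itself, and not only $C''$, plays a part.

## 5. One frozen final segment, and why an undominated function helps

Suppose a computable order $M=\bigcup_sM_s$ (finite $M_s$, increasing) is given, and we want an $A\in\mathcal A$ with $A\not\cong M$. Fix $z\in M_0$ with at least three larger elements in $M_0$; let $n_s(z)$ and $n(z)$ be the numbers of elements greater than $z$ in $M_s$ and in $M$.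

**The growth rule.** Given a finite chain $A_k$ of even size and an even $d\le|A_k|$, let $T$ be the set of the top $d$ elements. If $d=|A_k|$, add two new elements below $A_k$. If $d<|A_k|$, insert one new element between any two neighbouring elements of $A_k\setminus T$, one between $\max(A_k\setminus T)$ and $T$, and two below $\min A_k$. The result is $A_{k+1}$. The top $d$ elements are "frozen", and everything below them is densified.

Let $|A_0|=2$, let $g$ be nondecreasing, $s_0=0$, $s_{k+1}=\max(s_k+1,g(|A_k|))$, and grow $A_k$ with $d_k=\min\bigl(|A_k|,\,2\lfloor(n_{s_{k+1}}(z)-1)/2\rfloor\bigr)$. Let $A=\bigcup_kA_k$.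

If $n(z)<\infty$, then eventually $d_k=d:=2\lfloor(n(z)-1)/2\rfloor$, and $A\cong\eta+d=a_\rho$ with $\rho=d/2$, so $2\rho+1\le n(z)$. If $n(z)=\infty$, we hope for $A\cong\omega^*$. Suppose this works. If $M\cong\omega^*$, then $n(z)<\infty$ and $A$ is some $a_\rho$. If $M\cong a_\sigma$ and $z$ is among the top $2\sigma$ elements, then $2\rho+1\le n(z)\le2\sigma-1$, so $\rho<\sigma$. If $M\cong a_\sigma$ and $z$ lies in the $\eta$ part, then $n(z)=\infty$ and $A\cong\omega^*$. In all cases $A\not\cong M$.

The hope can fail. Suppose $n_s(z)$ grows so slowly that $d_k=2\lfloor k/2\rfloor+2$ for all $k$. Follow the element $u=\min A_1$, which has depth $4$ in $A_1$ (the depth counts the elements $\ge u$). While $u$ is not frozen, the rule inserts (depth of $u$) $-\,d_k$ elements above $u$. So the excess $\epsilon_k$ of its depth over $d_k$ satisfies $\epsilon_{k+1}=2\epsilon_k-(d_{k+1}-d_k)\ge2\epsilon_k-2$. We get $\epsilon_1=2$, $\epsilon_2=2$, $\epsilon_3=4$, and from then on the excess increases. So infinitely many elements lie above $u$, and $A\not\cong\omega^*$; and $A$ is no $a_\rho$ either, because $d_k\to\infty$ means that for every $m$ some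 element has exactly $m$ elements above it. The frozen part never catches up.

It catches up if $g$ is not dominated by any computable function. When $n(z)=\infty$, the function $H(x)=$ least $s$ with $n_s(z)\ge x+1$ is computable and total. If $s_{k+1}\ge H(|A_k|)$, then from $k$ on all the $d$'s are $\ge|A_k|$, so all of $A_k$ is frozen forever. If this happens for infinitely many $k$, every element has only finitely many elements above it, and $A\cong\omega^*$. That it happens infinitely often is where the growth $|A_{k+1}|\le3|A_k|$ and the function $g$ come in; the proof is the escape principle in Section 6.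

A noncomputable $C\le_T\emptyset'$ computes such a $g$ (Lemma 8(a) below), which takes care of low sets. But there is a textbook theorem that some noncomputable $C\le_T\emptyset''$ computes only functions dominated by computable ones. By Lemma 8(a) such a $C$ is not below $\emptyset'$, so it is covered neither by this section nor by Section 4. For such $C$ we play the same game one jump higher, with $\emptyset'$ as the base oracle, inside an order $J(B)$. So the components of $\mathcal L$ will be
$$\Lambda(e;A,B,F)=7+A+\eta+(2e+9)+J(B)+3+\Theta_F+5,\qquad A,B\in\mathcal A,\ F\subseteq\omega,$$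
and with label $e$ we will avoid the triple $(A,B,F)$ of one designated $e$-component of the $e$-th computable order: through $A$ if $C\le_T\emptyset'$, through $B$ if $C\le_T\emptyset''$ and $C\not\le_T\emptyset'$, and through $F$ if $C\not\le_T\emptyset''$. The difficulty is that all three kinds of $C$ must produce exactly the same set of triples, since there is only one $\mathcal L$.

We record what the three parts require.

**Effectiveness of components.** *Uniformly, given a $C$-computable copy of $A$, a $C'$-computable copy of $B$, and an index of $F$ as a set c.e. in $C''$, the order $\Lambda(e;A,B,F)$ has a $C$-computable copy.* This is Lemma 1(a) for $J(B)$ and Lemma 2 for $\Theta_F$.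

## 6. Guessing along a tree and the chase lemma

In the actual construction, $M$ is an interval of a computable order whose endpoints must be guessed. The guessing is organized by a tree.

**Definition (guidance system, true path).** An *$X$-guidance system* $G$ consists of uniformly $\Pi_2^X$ statements $P_\nu$ ($\nu\in\omega^{<\omega}\setminus\{\emptyset\}$) and, for every $\nu\in\omega^{<\omega}$, a uniformly $X$-computable increasing sequence of finite linear orders $M_{\nu,s}$ with union $M_\nu$. Let $n_{\nu,s}(z)$ and $n_\nu(z)\in\omega\cup\{\infty\}$ be the numbers of elements of $M_{\nu,s}$ and of $M_\nu$ greater than $z$. The *true path* $TP(G)$ is defined by: $\emptyset\in TP$; if $\nu\in TP$ and $i$ is least such that $P_{\nu^\frown i}$ holds, then $\nu^\frown i\in TP$; nothing else is in $TP$.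

Example: let $P_{(i)}$ say that $W_i$ is infinite, let $P_\nu$ be false for $|\nu|\ge2$, let $M_{(i),s}=W_{i,s}$ with the usual order of numbers, and let the other $M_\nu$ be empty. Then $TP=\{\emptyset,(i)\}$ with $i$ least such that $W_i$ is infinite. Note that in general $M_\nu\cong\omega^*$ iff $M_\nu$ is infinite and all $n_\nu(z)$ are finite.

**Lemma 3.** There is uniformly an $X$-computable sequence $(\sigma_s)_{s\ge1}$ of nodes such that, calling $\nu$ *visited* at $s$ if $\nu\subseteq\sigma_s$: if $\nu\in TP(G)$, then $\nu$ is visited infinitely often; if $P_{\nu^\frown i}$ fails, then $\nu^\frown i$ is visited finitely often. Hence for $\nu\in TP$, nodes left of $\nu$ are visited at only finitely many stages altogether.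

**Proof.** Let $t_\nu(s)$ be uniformly $X$-computable, nondecreasing in $s$, and unbounded iff $P_\nu$ holds. At stage $s$ start with $\nu=\emptyset$. While $|\nu|<s$, pass to $\nu^\frown i$ for the least $i<s$ such that $t_{\nu^\frown i}$ has increased since the last visit to $\nu^\frown i$ (or is positive, if there was none); stop if there is no such $i$. The last node reached is $\sigma_s$.

If $P_{\nu^\frown i}$ fails, $t_{\nu^\frown i}$ is bounded and can justify only finitely many visits. The root is visited at every stage. If $\nu$ is visited infinitely often and $i$ is least such that $P_{\nu^\frown i}$ holds, then the finitely many children $\nu^\frown i'$ with $i'<i$ are eventually not visited; since $t_{\nu^\frown i}$ is unbounded, $\nu^\frown i$ is visited infinitely often. For the last statement, a node left of $\nu\in TP$ extends some $(\nu\restriction j)^\frown i$ with $j<|\nu|$, $i<\nu(j)$. There are finitely many of these, and their statements fail. $\square$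

**Lemma 4 (chase lemma).** Given (uniformly) $X$, an $X$-guidance system $G$, a $\Pi_2^X$ statement $P$, a number $\rho_0\ge1$, a $\Pi_3^X$ statement $\Psi$, and a nondecreasing $g:\omega\to\omega$, one can uniformly $(X\oplus g)$-compute a linear order $A$ such that:

1. If $P$ holds, $A\cong a_{\rho_0}$.
2. If $P$ fails and $\Psi$ holds, $A\cong\omega^*$.
3. If $P,\Psi$ fail and $g$ is not dominated by any $X$-computable function, then either $A\cong\omega^*$, or $A\cong a_\rho$ for some $\rho$ for which there are $\nu\in TP(G)$, $z\in M_\nu$ with $2\rho+1\le n_\nu(z)<\infty$. Moreover, if $TP(G)$ is finite with last node $\tau$ and $M_\tau\cong\omega^*$, then $A\not\cong\omega^*$.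

So in case 3 the order $A$ chases the orders $M_\nu$ along the true path. Cases 1 and 2 are overrides: we can force $a_{\rho_0}$ by a true $\Pi_2^X$ statement and $\omega^*$ by a true $\Pi_3^X$ statement, and for these two cases $g$ is arbitrary.

**Step 1: putting $P$ and $\Psi$ on the tree.** Write $\Psi=\forall b\,\varphi_b$ with $\varphi_b$ uniformly $\Sigma_2^X$. Let $\hat G$ be the guidance system with
$$\hat P_{(0)}=P,\qquad \hat P_{(b+1)}=\neg\varphi_b,\qquad \hat P_{(b+1)^\frown\nu}=P_\nu\ (\nu\ne\emptyset),$$
all other statements false. Let $\hat M_{(0),s}$ be a fixed chain of $2\rho_0+2$ elements for all $s$, let $\hat M_{(b+1)^\frown\nu,s}=M_{\nu,s}$, and let all other orders, in particular $\hat M_\emptyset$, be empty. Then $TP(\hat G)$ is $\{\emptyset,(0)\}$ if $P$ holds; it is $\{\emptyset\}$ if $P$ fails and $\Psi$ holds; and otherwise it is $\{\emptyset\}\cup\{(b+1)^\frown\nu:\nu\in TP(G)\}$ with $b$ least such that $\neg\varphi_b$. Take $(\sigma_s)$ from Lemma 3 for $\hat G$, with $t_{(0)}$ positive from the beginning, so that $\sigma_1=(0)$. Until the end of the proof, $M_\nu,n_\nu,TP$ refer to $\hat G$.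

**Step 2: the construction.** The purpose is to run the game of Section 5 for all nodes at once, with a priority rule. We build finite orders $A_0\subset A_1\subset\cdots$ of even size; $A_0$ is a chain of size $2\rho_0$. For $w\in A_k$ let $\mathrm{dp}_k(w)=|\{a\in A_k:a\ge w\}|$. A node $\nu$ may have a marker $w_\nu\in A_k$ and, if so, possibly a $z_\nu\in M_\nu$; initially all are undefined. The marker says: "$\nu$ is not allowed to demand changes above $w_\nu$." Put $s_0=0$. Macro-stage $k$ is as follows. Let $s_{k+1}=\max(s_k+1,g(|A_k|))$ and $W_k=(s_k,s_{k+1}]$.

- *Action 1 (treatment).* For every $\nu$ with $\sigma_s<_L\nu$ for some $s\in W_k$ (we say that $\nu$ is *treated*), make $w_\nu,z_\nu$ undefined. Let $N_k$ be the finite set of nodes visited at some $s\in W_k$ and not treated.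
- *Action 2 (markers).* For $\nu\in N_k$ with $w_\nu$ undefined let $w_\nu=\min A_k$. Then for $\nu\in N_k$ with $z_\nu$ undefined, let $z_\nu$ be the first $z\in M_{\nu,s_{k+1}}$ with $n_{\nu,s_{k+1}}(z)\ge\mathrm{dp}_k(w_\nu)+1$, if there is any.
- *Action 3 (requests).* Each $\nu\in N_k$ with $z_\nu$ defined *requests* $d_\nu=2\lfloor(n_{\nu,s_{k+1}}(z_\nu)-1)/2\rfloor$. Let $d_k$ be the minimum of $|A_k|$ and all requests.
- *Action 4 (growth).* Apply the growth rule of Section 5 to $A_k$ with $d=d_k$. This gives $A_{k+1}$.
- *Action 5 (injury).* Call $\nu$ *injured* if $z_\nu$ is defined and $n_{\nu,s_{k+1}}(z_\nu)\le\mathrm{dp}_{k+1}(w_\nu)$. For injured $\nu$ put $w_\nu=\min A_{k+1}$ and make $z_\nu$ undefined. Then for all $\mu$ right of, or properly extending, an injured node make $w_\mu,z_\mu$ undefined.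

Let $A=\bigcup_kA_k$. At any time only finitely many nodes have markers, so everything is computable in $X\oplus g$.

An *instance* (of $\nu$) is a setting of $w_\nu$ in Action 2 or 5; it lasts until $w_\nu$ is changed or made undefined. Only finitely many instances start at each macro-stage. Within an instance $z_\nu$ is defined at most once and then stays fixed. Since new minima are added at every macro-stage, an injury really changes $w_\nu$.

**Step 3: five facts.** These are the bookkeeping for the analysis.

*(F1) All sizes $|A_k|$, all $d_k$ and all depths of markers are even. If $w\in A_k$ is not in the top $d_k$, exactly $\mathrm{dp}_k(w)-d_k$ elements are inserted above $w$; otherwise none. Also $|A_k|<|A_{k+1}|\le2|A_k|+2\le3|A_k|$.* Let $T$ be the top part. If $d_k<|A_k|$, the rule adds $(|A_k\setminus T|-1)+1+2=|A_k\setminus T|+2$ elements; otherwise it adds $2$. If $w$ is the $j$-th element from the top of $A_k\setminus T$, then $j=\mathrm{dp}_k(w)-d_k$, and the insertions above $w$ are in the $j-1$ gaps of $A_k\setminus T$ above $w$ and in the gap next to $T$. Requests are even by definition, and a marker has depth $|A_{k'}|$ when it is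 set as $\min A_{k'}$; so evenness follows by induction.

*(F2) When $\nu$ requests at $k$, then $n_{\nu,s_{k+1}}(z_\nu)\ge\mathrm{dp}_k(w_\nu)+1$ and $d_\nu\ge\mathrm{dp}_k(w_\nu)\ge|A_{k'}|\ge2\rho_0$, where $w_\nu$ was set as $\min A_{k'}$. So $d_k\ge2\rho_0$ always.* If $z_\nu$ was just defined, the first inequality is the condition of Action 2. Otherwise $\nu$ was not injured at macro-stage $k-1$, so $n_{\nu,s_k}(z_\nu)\ge\mathrm{dp}_k(w_\nu)+1$, and $n_{\nu,s}(z)$ is nondecreasing in $s$. This argument applies to every $\nu$ with $z_\nu$ defined after Action 2, whether it requests or not. Since $\mathrm{dp}_k(w_\nu)$ is even, $d_\nu\ge2\lfloor\mathrm{dp}_k(w_\nu)/2\rfloor=\mathrm{dp}_k(w_\nu)$. Depths do not decrease.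

*(F3) An element is inserted above $u\in A_k$ at macro-stage $k$ only if some request satisfies $d_\nu<\mathrm{dp}_k(u)$; and then $w_\nu>u$.* By (F1), an insertion needs $d_k<\mathrm{dp}_k(u)\le|A_k|$, so $d_k$ is a request $d_\nu$. By (F2), $\mathrm{dp}_k(w_\nu)\le d_\nu<\mathrm{dp}_k(u)$.

*(F4) $N_k$ is closed under prefixes. If $w_\nu$ is undefined, so is $w_\mu$ for all $\mu\supset\nu$ (after each action). If $w_\nu,w_\mu$ are defined and $\mu$ is right of or extends $\nu$, then $w_\mu\le w_\nu$.* If $\sigma_s<_L\nu\subseteq\mu$, then $\sigma_s<_L\mu$; so a prefix of an untreated node is untreated, which gives the first statement, and Action 1 preserves the second. Action 2 preserves the second by the first. For Action 5: if $\nu$ is right of or properly extends an injured node, then so does every $\mu\supset\nu$. For the third statement, markers are set as minima of increasing orders, so it suffices that the current instance of $\mu$ did not start before that of $\nu$. When $w_\nu$ is set in Action 2, it was undefined, so all its extensions were undefined; and every $\mu$ right of $\nu$ has just been treated, since $\nu\subseteq\sigma_s$ and $\nu<_L\mu$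 give $\sigma_s<_L\mu$, so it is undefined and not in $N_k$. When $w_\nu$ is set in Action 5 (and remains defined), all nodes right of $\nu$ or properly extending $\nu$ are made undefined.

*(F5) If an instance of $\nu$ lasts forever and $\nu\in N_k$ for infinitely many $k$, then $\nu\in TP$.* Otherwise let $j<|\nu|$ be largest with $\nu\restriction j\in TP$. Since $\nu\restriction(j+1)$ is visited infinitely often, its statement is true by Lemma 3. So $\nu\restriction j$ has a child in $TP$, with an index $<\nu(j)$. That child is left of $\nu$ and is visited infinitely often, so $\nu$ is treated again and again, which ends the instance.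

Let $d=\liminf_kd_k\in[2\rho_0,\infty]$.

**Step 4, Claim 1: what happens if $d$ is finite.** *If $d<\infty$, then $A\cong a_{d/2}$, and there are $\nu\in TP$, $z\in M_\nu$ with $n_\nu(z)\in\{d+1,d+2\}$.*

Eventually $d_k\ge d$ and $|A_k|>d$, so the set of the top $d$ elements is eventually a constant set $T$. For infinitely many $k$ we have $d_k=d$, and then new elements are inserted between all neighbours below $T$, next to $T$, and at the bottom. So $A\setminus T$ is nonempty, dense and without endpoints, and $A\cong\eta+d$; by (F1), $d$ is even. Whenever $d_k=d<|A_k|$, some node requests $d$. By (F2), such a request comes from an instance that was started with a marker $\min A_{k'}$ where $|A_{k'}|\le d$. There are finitely many such instances, so one of them, of some $\nu$, makes the request $d$ infinitely often. It lasts forever, $\nu\in TP$ by (F5), and $z_\nu$ is fixed. Since $n_{\nu,s}(z_\nu)$ is monotone in $s$, $2\lfloor(n_\nu(z_\nu)-1)/2\rfloor=d$.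

**Step 5, the escape principle: how $g$ is used.** *Let $S'$ be a finite set of nodes $\nu$ with fixed $z_\nu\in M_\nu$ such that $n_\nu(z_\nu)=\infty$. If $S'=\emptyset$, or $g$ is not dominated by any $X$-computable function, then for infinitely many $k$: from macro-stage $k$ on, every request by a $\nu\in S'$ made with this $z_\nu$ is $\ge|A_k|$.*

Let $H(x)$ be the least $s$ with $z_\nu\in M_{\nu,s}$ and $n_{\nu,s}(z_\nu)\ge x+1$ for all $\nu\in S'$; $H$ is $X$-computable, total and nondecreasing ($H=0$ if $S'=\emptyset$). If $s_{k+1}\ge H(|A_k|)$, then $k$ is as desired, since $2\lfloor|A_k|/2\rfloor=|A_k|$. Suppose that this holds for only finitely many $k$. Then $g(|A_k|)\le s_{k+1}<H(|A_k|)$ for almost all $k$, so $S'\ne\emptyset$. For large $x$ choose $k$ with $|A_k|\le x<|A_{k+1}|\le3|A_k|$. Then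
$$g(x)\le g(|A_{k+1}|)<H(|A_{k+1}|)\le H(3x),$$
so $g$ is dominated by the $X$-computable function $x\mapsto H(3x)$, a contradiction.

**Step 6, Claim 2: what happens if $d$ is infinite.** *If $d=\infty$, and ($g$ is not dominated by any $X$-computable function, or $M_\nu=\emptyset$ for all $\nu\in TP$), then $A\cong\omega^*$.*

Let $a\in A_{k_0}$. By (F3), an insertion above $a$ at a macro-stage $k\ge k_0$ comes from a request of an instance with $w_\nu>a$. Since $w_\nu$ was the minimum when it was set, $a$ was not present then. So only finitely many instances, those started before $a$ appeared, can cause insertions above $a$. Let $S'$ be the set of nodes among these whose instance lasts forever and requests infinitely often. By (F5), $S'\subseteq TP$. Their requests are at least $d_k$ and $d=\infty$, so $n_\nu(z_\nu)=\infty$ for $\nu\in S'$. If $M_\nu=\emptyset$ for all $\nu\in TP$, then $S'=\emptyset$. The other instances make finitely many requests. By the escape principle choose $k\ge k_0$ beyond those requests, and beyond the definition of the $z_\nu$ ($\nu\in S'$), such that from $k$ on the requests from $S'$ are $\ge|A_k|\ge\mathrm{dp}_k(a)$.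 By induction nothing is inserted above $a$ from $k$ on: as long as the depth of $a$ is $\mathrm{dp}_k(a)$, an insertion would need a request smaller than $\mathrm{dp}_k(a)$ from one of the finitely many instances, and there is none. So every $a\in A$ has finitely many elements above it. As $A$ is infinite, $A\cong\omega^*$.

**Step 7, Claim 3: if the last interval is $\omega^*$, the answer is not $\omega^*$.** *If $TP$ is finite with last node $\tau$, $M_\tau\cong\omega^*$, and $g$ is not dominated by any $X$-computable function, then $d<\infty$.*

Suppose $d=\infty$. We show by induction on $j\le|\tau|$ that for $\nu=\tau\restriction j$ the marker $w_\nu$ is eventually defined and constant, and that its depth is eventually constant if $j>0$.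

Let $j=0$. No node is left of $\emptyset$, so $\emptyset$ is never treated. As $M_\emptyset=\emptyset$, it never has a $z_\emptyset$ and is never injured. So its first marker is permanent.

Let $j>0$. After some macro-stage the markers of the proper prefixes of $\nu$ are constant, so these prefixes are not injured. Also no node left of $\nu$ is visited, by Lemma 3. And no node left of $\nu$ is injured, because left nodes no longer acquire $z$'s, only finitely many of them have one, and an injury removes it. From then on $\nu$ is not treated, so $\nu$ and each of its prefixes are in $N_k$ whenever they are visited in $W_k$. After the next visit to $\nu$, $w_\nu$ stays defined and changes only by injuries of $\nu$ itself.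

By (F3), an insertion above $w_\nu$ is caused only by a request of a node $\mu$ with $w_\mu>w_\nu$. By (F4), such a $\mu$ is not $\nu$, is not right of $\nu$ and does not extend $\nu$. Nodes left of $\nu$ no longer request. So $\mu$ is a proper prefix of $\nu$. For a proper prefix $\mu$, once $z_\mu$ is defined (in its final instance) it is constant; as $\mu$ then requests infinitely often and $d=\infty$, we have $n_\mu(z_\mu)=\infty$. Apply the escape principle to the set of those proper prefixes whose $z_\mu$ ever becomes defined in the final instance: there is a later $k$, with all those $z_\mu$ already defined and with $w_\nu$ defined after Action 2 of macro-stage $k$, such that from $k$ on the requests of proper prefixes are $\ge|A_k|\ge\mathrm{dp}_k(w_\nu)$. By induction, from $k$ on nothing is inserted above this $w_\nu$, its depth is constant, and $\nu$ is not injured: an injury at $k'$ needs $n_{\nu,s_{k'+1}}(z_\nu)\le\mathrm{dp}_{k'+1}(w_\nu)=\mathrm{dp}_{k'}(w_\nu)$, whereas $n_{\nu,s_{k'+1}}(z_\nu)\ge\mathrm{dp}_{k'}(w_\nu)+1$ as in (F2). So $w_\nu$ is constant from $k$ on. This ends the induction.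

Now $\tau\ne\emptyset$, as $M_\emptyset=\emptyset$. Let $\delta$ be the final depth of $w_\tau$. As $M_\tau\cong\omega^*$ is infinite, some $z\in M_\tau$ has $n_\tau(z)\ge\delta+1$, so some $z_\tau$ becomes defined for the final instance. As $n_\tau(z_\tau)<\infty$ and $\tau\in N_k$ for infinitely many $k$, $\tau$ makes bounded requests infinitely often. So $d<\infty$, a contradiction.

**Step 8: the three cases of the lemma.**

(1) At macro-stage $0$ we have $1\in W_0$ and $\sigma_1=(0)$. No node is left of $(0)$, so $(0)$ is never treated. It gets $w_{(0)}=\min A_0$, of depth $2\rho_0$, and $z_{(0)}$ is the least element of $\hat M_{(0)}$, the only one with $n\ge2\rho_0+1$; in fact $n=2\rho_0+1$. As all $d_k\ge2\rho_0$, nothing is ever inserted above $w_{(0)}$, so $(0)$ is never injured. Its only proper prefix $\emptyset$ is never injured. So this instance lasts forever. If $P$ holds, $(0)$ is visited infinitely often and requests $2\rho_0$ infinitely often. Hence $d=2\rho_0$, and $A\cong a_{\rho_0}$ by Claim 1.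

(2) Here $TP=\{\emptyset\}$ and $M_\emptyset=\emptyset$. By Claim 1, $d=\infty$, and Claim 2 (second alternative) gives $A\cong\omega^*$.

(3) Here $TP(\hat G)=\{\emptyset\}\cup\{(b+1)^\frown\nu:\nu\in TP(G)\}$, $\hat M_{(b+1)^\frown\nu}=M_\nu$, $\hat M_\emptyset=\emptyset$, and $(0)\notin TP(\hat G)$. If $d=\infty$, then $A\cong\omega^*$ by Claim 2. If $d<\infty$, then Claim 1 gives $A\cong a_\rho$ with $\rho=d/2$ and $\nu\in TP(G)$, $z\in M_\nu$ with $2\rho+1\le n_\nu(z)\le 2\rho+2$. If $TP(G)$ has the last node $\tau$ and $M_\tau\cong\omega^*$, Claim 3 applies with last node $(b+1)^\frown\tau$, so $d<\infty$ and $A\cong a_{d/2}\not\cong\omega^*$. $\square$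

**Corollary 5.** Uniformly in a $\Pi_2^X$ statement $P$ and $\rho\ge1$ there is an $X$-computable order $A_X[P,\rho]$ that is $\cong a_\rho$ if $P$ holds and $\cong\omega^*$ otherwise.

**Proof.** Use Lemma 4 with $g=0$, $\Psi=\top$ and a trivial $G$. $\square$

## 7. Recognizing a component inside a computable order

Let $(L_e)_e$ be the following uniform listing. $L_{e,s}$ is $\{0,\dots,n-1\}$ with the order $\{(i,j):\varphi_e(i,j)=1\}$, where $n\le s$ is largest such that $\varphi_{e,s}(i,j)$ converges for all $i,j<n$ and this is a strict linear order on $\{0,\dots,n-1\}$; $L_e=\bigcup_sL_{e,s}$. Every computable linear order on $\omega$ is some $L_e$.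

**Definition (frame).** An *$e$-frame* in a linear order is a tuple $\kappa=(m_1,\dots,m_{2e+9};y',y;u_1,u_2,u_3;v_1,\dots,v_5)$ with $y'<y<m_1<\dots<m_{2e+9}<u_1<u_2<u_3<v_1<\dots<v_5$ such that

- $(m_i)$ is a $(2e+9)$-block, $(u_i)$ a 3-chain, $(v_i)$ a 5-chain;
- $y',y$ are consecutive, $y$ has no immediate successor, and no two elements strictly between $y$ and $m_1$ are consecutive;
- there is no 3-chain strictly between $m_{2e+9}$ and $u_1$ and no 5-chain strictly between $u_3$ and $v_1$.

Example: in the order $7+(\eta+2)+\eta+9+J(B)+3+\Theta_F+5$ (with $e=0$ and $A=a_1$), take for $m$ the displayed 9, for $y',y$ the displayed 2, for $u$ the 3 and for $v$ the 5. This is a $0$-frame.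

The statements "$\kappa$ is an $e$-frame in $L_e$" and "$\lambda=(x_1,\dots,x_7)$ is a 7-block in $L_e$" are uniformly $\Pi_2$: being consecutive is $\Pi_1$ for points of the domain, and each remaining condition says that for all points of a certain kind there is a point in between. Tuples are identified with code numbers; the statements are false for numbers that are not codes of such tuples. Write $y_\kappa=y$, $\lambda<y$ for $x_7<y$, and $\lambda<\lambda'$ for $x_7<x_1'$.

**Definition (data of a frame).** For an increasing tuple $\kappa$ of the above shape in $L_e$ define: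

- $k_\kappa=|\{u\le y_\kappa:[u,y_\kappa]\text{ finite}\}|\in\omega\cup\{\infty\}$.
- $K_\kappa$: the order, by first elements, of the consecutive pairs strictly between $m_{2e+9}$ and $u_1$; it is uniformly $\emptyset'$-computable. For $z\in K_\kappa$ let $n(z)$ be the number of larger elements of $K_\kappa$, and let $k^2_\kappa=|\{z\in K_\kappa:n(z)<\infty\}|$.
- $F_\kappa$: the set of $n$ such that strictly between $u_3$ and $v_1$ there are 4-chains $p_1..p_4$ and $p_1'..p_4'$ and consecutive pairs $(q_i,q_i')$, $1\le i\le n+1$, with $p_4<q_1<q_1'<q_2<\dots<q_{n+1}'<p_1'$ and no other consecutive pair strictly between $p_4$ and $p_1'$. This is uniformly $\Sigma_3$.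

In the example above, $k_\kappa=2$; if $B=a_3$, then $K_\kappa\cong\eta+6$ and $k_\kappa^2=6$.

**Lemma 6.** Let $L=\sum_{q\in\mathbb Q}\Lambda_q$ with all $\Lambda_q$ of the form $\Lambda(e;A,B,F)$. Then the 7-blocks of $L$ are exactly the initial 7-chains of the $\Lambda_q$. Each $\Lambda_q$ with label $e$ contains exactly one $e$-frame, and there are no other $e$-frames. For this frame $\kappa$: $y_\kappa=\max A$, $K_\kappa\cong B$, $F_\kappa=F$; the last 7-block $\lambda<y_\kappa$ is the one of $\Lambda_q$, and $(x_7,y_\kappa]=A$.

**Proof, finite distance classes.** Call two elements equivalent if finitely many elements lie between them. The orders $A,\eta,J(B),\Theta_F$ have no least element; $\eta,J(B),\Theta_F$ have no greatest element; and between two components there are others. So no class crosses the boundary of a summand. The classes are: the displayed chains $7,\,2e+9,\,3,\,5$; in $A=a_\rho$ singletons and one class of size $2\rho$, in $A=\omega^*$ one infinite class; in $\eta$ singletons; in $J(B)$ sizes $1,2$; in $\Theta_F$ sizes $1,2,4$. A $p$-block is the same as a class of size $p$. The odd sizes are $1,3,5,7$ and the numbers $2e'+9$,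 so the 7-blocks and the $(2e+9)$-blocks are the displayed ones.

**Proof, uniqueness of the frame.** Let $(m_i)$ be the $(2e+9)$-block of a component $\Lambda_q$ with label $e$, let $t=\max A$, and let $t'$ be the immediate predecessor of $t$. Then $y=t$, $y'=t'$ satisfy the requirements: after $t$ comes $\eta$. If $t<y<m_1$, then $y$ lies in $\eta$ and has no immediate predecessor. If $y=t'$, then $y$ has an immediate successor. If $y<t'$, then $t',t$ are consecutive strictly between $y$ and $m_1$. So $y$, and hence $y'$, is unique. There is no 3-chain in $J(B)$, so the displayed 3 is as required; any other 3-chain to the right of the $m$'s has the displayed one strictly between it and $m_{2e+9}$. Likewise $\Theta_F$ has no 5-chain, and the displayed 5 is the first 5-chain after $u_3$. So $u,v$ exist and are unique.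

**Proof, the data.** The consecutive pairs in $J(B)$ are its 2-classes, so $K_\kappa\cong B$. In $\Theta_F$ the 4-chains are the 4-classes. Between 4-classes of different units there are infinitely many units, hence infinitely many consecutive pairs. Strictly between the two 4-classes of a unit $U_r$ there are exactly $\theta(r)$ consecutive pairs. So $n\in F_\kappa$ iff some $\theta(r)=n+1$, that is, iff $n\in F$. The last 7-block below $\max A$ is that of the same component, since the others lie in other components, and the elements above it up to $\max A$ are those of $A$. $\square$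

## 8. The families $\mathbb F_e$ and the order $\mathcal L$

If $L_e$ is a copy of our order, it contains an $e$-frame, and we want to contradict the type of the component of this frame. The frame is found by taking the least code. The left end of $A$, however, is the last 7-block below $y$, and this is hard to find; we approach it by a sequence.

**Definition ($\kappa^*_e$, $T_e$, kinds).** Let $\kappa^*=\kappa^*_e$ be the $e$-frame in $L_e$ with least code, if any. Let $T_e=(\kappa^*,\lambda_1,\lambda_2,\dots)$ (empty if there is no $\kappa^*$), where $\lambda_{j+1}$ is the 7-block of $L_e$ with least code such that $\lambda_{j+1}<y_{\kappa^*}$ and (if $j\ge1$) $\lambda_j<\lambda_{j+1}$, if there is one. Let $\ell_e\in\omega\cup\{\infty\}$ be the number of $\lambda$'s in $T_e$. Then $e$ is of *kind I* if $\ell_e=0$, *kind II* if $1\le\ell_e<\infty$, *kind III* if $\ell_e=\infty$. If $e$ is of kind II and $T_e=\tau$ with last entry $\lambda$, put $M_\tau=(x_7(\lambda),y_{\kappa^*}]$ (in $L_e$); $e$ is *critical* if $M_\tau\cong\omega^*$, and otherwise *noncritical*.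

Examples: if $L_e$ is finite, there is no frame, because the condition on a $(2e+9)$-block, the 3-chain, the 5-chain and $y$ having no immediate successor cannot hold in a finite order; so $e$ is of kind I. If $L_e\cong\Lambda(e;a_1,B,F)$, there is one 7-block, $T_e=(\kappa^*,\lambda_1)$, $e$ is of kind II, $M_\tau\cong a_1$, and $e$ is noncritical. If $L_e\cong(7+\eta)\cdot\omega+a_1+\eta+(2e+9)+J(B)+3+\Theta_F+5$, the 7-blocks below $y_{\kappa^*}$ have order type $\omega$, there is always a next one, and $e$ is of kind III.

**Definition ($R_e$, $Al_e$, $\mathbb F_e$).** Let $\mathcal H=\mathcal A\times\mathrm{Fin}$, $h_\infty=(\omega^*,\omega)$,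
$$R_e=\{\rho\ge1:\ \ell_e\ge1,\ 2\rho+2\le k_{\kappa^*}\},$$
$$Al(\kappa)=\{(a_\sigma,F):\sigma\ge1,\ 2\sigma+2\le k^2_\kappa,\ F\in\mathrm{Fin}\}\cup\{(\omega^*,F):F\in\mathrm{Fin},\ (K_\kappa\not\cong\omega^*\text{ or }F\ne F_\kappa)\},$$
and $Al_e=Al(\kappa^*_e)$, or $\emptyset$ if $\kappa_e^*$ does not exist. The family $\mathbb F_e$ consists of all $(\omega^*,h)$ with $h\in Al_e$, and in addition:

- kind I: $(\omega^*,(\omega^*,F))$ for $F\in\mathrm{Fin}$;
- kind II: $(a_\rho,h)$ for $\rho\in R_e$, $h\in\mathcal H$; and, if $e$ is noncritical, $(\omega^*,h)$ for all $h\in\mathcal H$;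
- kind III: $(a_\rho,h_\infty)$ for $\rho\in R_e$; and $(\omega^*,h_\infty)$.

Example: for $L_e\cong\Lambda(e;a_1,B,F)$ we have $k_{\kappa^*}=2$, so $R_e=\emptyset$; as $e$ is noncritical, $\mathbb F_e=\{(\omega^*,h):h\in\mathcal H\}$, and $a_1$ is avoided. The set $Al_e$ is the set of pairs $(B,F)$ allowed next to $A=\omega^*$ in the critical case: it excludes the pair in the designated component, by the same trick that excludes $A=a_\rho$ when $k_{\kappa^*}=2\rho$, and by $F\neq F_{\kappa^*}$ when $B=\omega^*$. The kinds I and III do not occur for an actual copy, but we cannot recognize this in advance; the families must be such that each type of oracle can list them.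

Note $Al_e\subseteq\mathcal H$. Also $\mathbb F_e\ne\emptyset$: if $e$ is critical, then all elements of $M_\tau\cong\omega^*$ are at finite distance from $y_{\kappa^*}$, so $k_{\kappa^*}=\infty$ and $R_e\ne\emptyset$; the other cases are clear.

**Definition ($\mathcal L$).** $\mathcal L$ is the shuffle of the $\Lambda(e;A,B,F)$ with $e\in\omega$ and $(A,(B,F))\in\mathbb F_e$. It is unique up to isomorphism, and the listing principle applies to it.

**Complexities.** They are uniform in all parameters. "$\kappa=\kappa_e^*$" and "$T_e$ begins with $\tau$" are finite Boolean combinations of $\Pi_2$ statements (a code has a property and no smaller one has it), hence $\Delta_3$. Consequently: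

- "$\kappa^*_e$ exists", "$\ell_e\ge n$", "$n\in F_{\kappa_e^*}$" are $\Sigma_3$. "$\rho\in R_e$" is $\Sigma_3$, because $2\rho+2\le k_\kappa$ says that there is $u$ with $|[u,y_\kappa]|=2\rho+2$, which is $\Sigma_2$.
- "$T_e=\tau$" is $\Pi_3$: $T_e$ begins with $\tau$, and no $\lambda$ is a suitable next 7-block. "Kind I" is $\Pi_3$, "kind II" is $\Sigma_4$ (some $\tau$ of length $\ge2$ equals $T_e$), "kind III" is $\Pi_4$ (for all $n$, $\ell_e\ge n$).
- "Kind II and noncritical" is $\Sigma_4$, because "$M_\tau$ is finite or some $z\in M_\tau$ has infinitely many elements of $M_\tau$ above it" is $\Sigma_3$.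
- "$h\in Al_e$" is $\Sigma_4$. The set $\{z\in K_\kappa:n(z)<\infty\}$ is a final segment of $K_\kappa$, so $2\sigma+2\le k_\kappa^2$ says that some $z\in K_\kappa$ has $n(z)=2\sigma+1$, which is $\Sigma_2^{\emptyset'}=\Sigma_3$. $K_\kappa\not\cong\omega^*$ means that $K_\kappa$ is finite ($\Sigma_3$) or $\exists z\,(n(z)=\infty)$, which is $\exists z\,\Pi_2^{\emptyset'}=\exists z\,\Pi_3$. $F\ne F_\kappa$ is $\exists a\,(\Sigma_3\vee\Pi_3)$.

**Proposition 7.** $\mathcal L$ has no computable copy.

**Proof.** Otherwise $L_e\cong\mathcal L$ for some $e$. The first aim is to see that $e$ is of kind II and that $M_\tau$ is the order $A$ of the component designated by $\kappa^*$. Since $\mathbb F_e\ne\emptyset$, $\mathcal L$ has components with label $e$, so $\kappa^*$ exists by Lemma 6, and it belongs to a component $\Lambda(e;A,B,F)$ with $(A,(B,F))\in\mathbb F_e$. Let $\lambda^o$ be the 7-block of this component, the last 7-block $<y_{\kappa^*}$. As long as $j=0$ or $\lambda_j<\lambda^o$, $\lambda^o$ is a candidate for $\lambda_{j+1}$, so $\lambda_{j+1}$ exists and its code is at most that of $\lambda^o$. The $\lambda_j$ are distinct, so this happens only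 finitely often. Hence some $\lambda_j$ is not $<\lambda^o$; being a 7-block $<y_{\kappa^*}$, it equals $\lambda^o$, and $T_e$ ends there. So $e$ is of kind II and $M_\tau=A$ by Lemma 6.

If $A=a_\rho$, then $k_{\kappa^*}=2\rho$, so $\rho\notin R_e$ and $(A,(B,F))\notin\mathbb F_e$, a contradiction. So $A=\omega^*$, $e$ is critical, and hence $(B,F)\in Al_e$. By Lemma 6, $K_{\kappa^*}\cong B$ and $F_{\kappa^*}=F$. If $B=a_\sigma$, then $k_{\kappa^*}^2=2\sigma<2\sigma+2$. If $B=\omega^*$, then $K_{\kappa^*}\cong\omega^*$ and $F=F_{\kappa^*}$. In both cases $(B,F)\notin Al_e$, a contradiction. $\square$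

## 9. Listing the families from a noncomputable oracle

Let $C$ be noncomputable. We give, for each $e$ and uniformly in $e$, a $C$-computable list of components with label $e$, and check two things:

- *Safety:* each listed component has its type $(A,(B,F))$ in $\mathbb F_e$.
- *Coverage:* each element of $\mathbb F_e$ occurs.

In each item below, all $h_t=(B_t,F_t)\in\mathcal H$, all $\rho\ge1$, and all witnesses $w,w'$ are used. By the effectiveness of components (end of Section 5) it suffices that, uniformly, $A$ is $C$-computable, $B$ is $C'$-computable and $F$ is c.e. in $C''$. In particular every $\Sigma_3$ set $F$ is admissible.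

**Lemma 8.** (a) If $C\le_T\emptyset'$ is noncomputable, some nondecreasing $g\le_TC$ is not dominated by any computable function. (b) If $C\le_T\emptyset''$, $C\not\le_T\emptyset'$, some nondecreasing $g\le_TC\oplus\emptyset'$ is not dominated by any $\emptyset'$-computable function.

**Proof.** (a) Let $C=\lim_sC_s$ with $(C_s)$ computable, let $g_0(x)$ be the least $s\ge x$ with $C_s\restriction x=C\restriction x$, and $g(x)=\max_{x'\le x}g_0(x')$. Suppose a computable $f$ dominates $g$; after a finite change $f\ge g$ everywhere. To compute $C(y)$, find $x>y$ such that $C_s(y)$ is constant for $s\in[x,f(x)]$. Such an $x$ exists, since $C_s(y)$ converges. The constant value is $C(y)$, because $g_0(x)\in[x,f(x)]$ and $C_s\restriction x=C\restriction x$ for $s=g_0(x)$. So $C$ is computable, a contradiction. (b) Relativize to $\emptyset'$: $C$ is the limit of a $\emptyset'$-computable sequence, and a dominating $\emptyset'$-computable $f$ would give $C\le_T\emptyset'$. $\square$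

**The level-1 chase.** Let $X=\emptyset$ and let $G^1_e$ be the following guidance system. $P_{(\kappa)}$ says: $\kappa$ is an $e$-frame in $L_e$. $P_{(\kappa,\lambda_1,\dots,\lambda_k)}$, $k\ge1$, says: $\lambda_k$ is a 7-block of $L_e$ with $\lambda_k<y_\kappa$, and $\lambda_{k-1}<\lambda_k$ if $k\ge2$. $M_\nu=\emptyset$ if $|\nu|\le1$; for $\nu=(\kappa,\lambda_1,\dots,\lambda_k)$, $k\ge1$, let $M_{\nu,s}=(x_7(\lambda_k),y_\kappa]$ computed in $L_{e,s}$ (empty if the entries are not codes of the right kind or not all points are present).

The true path consists of the initial segments of $T_e$, because both are defined by choosing least codes. If $\nu\in TP$, $z\in M_\nu$ and $2\rho+1\le n_\nu(z)<\infty$, then $\ell_e\ge1$ and $k_{\kappa^*}\ge|[z,y_{\kappa^*}]|=n_\nu(z)+1\ge2\rho+2$, so $\rho\in R_e$. For a $\Pi_2$ statement $P$ and a $\Pi_3$ statement $\Psi$, let $\alpha(P,\rho,\Psi)$ be the order obtained from Lemma 4 with $X=\emptyset$, $G=G_e^1$ and a $g$ not dominated by any computable function. For kind I, all $M_\nu$ with $\nu\in TP$ are empty; if $e$ is of kind II, the last node of $TP$ is $\tau=T_e$. So Lemma 4 gives: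

> **(α)** $P$ true: $a_\rho$. $P$ false, $\Psi$ true: $\omega^*$. Both false: for kind I, $\omega^*$; for kinds II, III, either $\omega^*$ or $a_{\rho'}$ with $\rho'\in R_e$; and for $e$ of kind II critical, not $\omega^*$.

**The level-2 chase.** Let $X=\emptyset'$ and let $G^2_e$ be the following guidance system. $P_{(\kappa)}$ says: $\kappa$ is an $e$-frame in $L_e$. $P_\nu$ is false for $|\nu|\ge2$. $M_{(\kappa)}=K_\kappa$, enumerated using $\emptyset'$ (empty if $\kappa$ is not a tuple of the right shape); the other $M_\nu$ are empty. If $\kappa^*$ exists, $TP=\{\emptyset,(\kappa^*)\}$; otherwise $TP=\{\emptyset\}$.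

Suppose $2\sigma+1\le n(z)<\infty$ for some $z\in K_{\kappa^*}$. Then $z$ and the elements above it show $2\sigma+2\le k^2_{\kappa^*}$, so $(a_\sigma,F)\in Al_e$ for every $F\in\mathrm{Fin}$. If $K_{\kappa^*}\cong\omega^*$, the outcome $\omega^*$ is excluded in case 3 of Lemma 4; so if the outcome in case 3 is $\omega^*$ and $\kappa^*$ exists, then $K_{\kappa^*}\not\cong\omega^*$ and $(\omega^*,F)\in Al_e$ for every $F\in\mathrm{Fin}$. For $P$ in $\Pi_2^{\emptyset'}=\Pi_3$ and $\Psi$ in $\Pi_3^{\emptyset'}=\Pi_4$, let $\beta(P,\sigma,\Psi)$ be the order obtained from Lemma 4 with $X=\emptyset'$, $G=G_e^2$ and $g$ as in Lemma 8(b). Then: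

> **(β)** $P$ true: $a_\sigma$. $P$ false, $\Psi$ true: $\omega^*$. Both false: if $\kappa^*$ does not exist, $\omega^*$; if $\kappa^*$ exists, the outcome $B$ satisfies $(B,F)\in Al_e$ for every $F\in\mathrm{Fin}$.

For a $\Pi_3$ statement $S$ let $B[S;B_t]$ be the $\emptyset'$-computable order equal to $A_{\emptyset'}[S,\sigma]$ (Corollary 5) if $B_t=a_\sigma$, and to $\omega^*$ if $B_t=\omega^*$. It is $\cong B_t$ if $S$ holds and $\cong\omega^*$ otherwise.

### 9.1 Oracles $C\le_T\emptyset'$: the difference is made in $A$

Let $C\le_T\emptyset'$ be noncomputable and $g$ from Lemma 8(a); the $\alpha$'s are $C$-computable. For a $\Pi_3$ statement $S$ let $h[S;h_t]=(B[S;B_t],F)$ with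
$$n\in F\iff n\in F_t\ \vee\ (\neg S\wedge n<\ell_e),$$
a $\Sigma_3$ condition. If $S$ holds, this is $h_t$. If $S$ fails, it is $(\omega^*,F_t\cup\{n:n<\ell_e\})$, that is: $(\omega^*,F_t)$ for kind I, an element of $\mathcal H$ for kind II, and $h_\infty$ for kind III.

**The list.**

- (1a) $A=\alpha(P,\rho,\bot)$, with $P=$ "$w$ witnesses $\rho\in R_e$" ($\Pi_2$) or $P=\bot$; $h[S;h_t]$ with $S=$ "$w'$ witnesses kind II" ($\Pi_3$).
- (1b) $A=\alpha(\bot,1,S)$, $h[S;h_t]$, with $S=$ "$w$ witnesses $h_t\in Al_e$" ($\Pi_3$).
- (1c) As (1b), with $S=$ "$w$ witnesses that $e$ is of kind II and noncritical" ($\Pi_3$).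
- (1d) $A=\alpha(\bot,1,\Psi)$, $\Psi=$ "$\kappa=\kappa_e^*$ and $a\notin F_\kappa$" ($\Pi_3$), $h=(\omega^*,\{a\}\cup\{n:n<\ell_e\})$, for all $\kappa,a$.
- (1e) $A=\alpha(\bot,1,\Psi)$, $\Psi=$ "$w$ witnesses that $\kappa_e^*$ exists and $F_{\kappa_e^*}\ne\emptyset$" ($\Pi_2$), $h=(\omega^*,F)$ with $F=\{n<\ell_e:\neg\Psi\text{ or }\exists f>n\,(f\in F_{\kappa^*_e})\}$, a $\Sigma_3$ set.

The items (1d), (1e) are there because for kind III we must produce $(\omega^*,h_\infty)$, and when both statements fail, (α) leaves open whether $A$ is $\omega^*$.

**Safety when the statement fails.** Suppose $S$ (in 1a–1c), respectively $\Psi$ (in 1d, 1e), fails. By (α), and since $P$ implies $\rho\in R_e$: for kind I, $A=\omega^*$ (as $R_e=\emptyset$) and $h=(\omega^*,\text{finite set})$. For kind II, $h\in\mathcal H$, and either $A=a_{\rho'}$ with $\rho'\in R_e$, or $A=\omega^*$ and $e$ is noncritical. For kind III, $h=h_\infty$ and $A\in\{\omega^*\}\cup\{a_{\rho'}:\rho'\in R_e\}$. (In (1e) with $\Psi$ false, $F=\{n:n<\ell_e\}$.) All these types are in $\mathbb F_e$.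

**Safety when the statement holds.** If $S$ holds in (1a), $e$ is of kind II, $h=h_t\in\mathcal H$, and $A$ is as just described for kind II. If $S$ holds in (1b) or (1c), the type is $(\omega^*,h_t)\in\mathbb F_e$.

If $\Psi$ holds in (1d), then $A=\omega^*$. For kind I, $h=(\omega^*,\{a\})$. For kind II, $h=(\omega^*,F)$ with $F$ finite and $a\in F\setminus F_{\kappa^*}$, so $h\in Al_e$. For kind III, $h=h_\infty$.

If $\Psi$ holds in (1e), then $A=\omega^*$, $F=\{n<\ell_e:\exists f>n\,(f\in F_{\kappa^*})\}$ and $F_{\kappa^*}\ne\emptyset$. For kind I, $F=\emptyset$, and $(\omega^*,(\omega^*,\emptyset))\in\mathbb F_e$. For kind II, $F$ is finite and $F\ne F_{\kappa^*}$ (clear if $F_{\kappa^*}$ is infinite; otherwise $\max F_{\kappa^*}\notin F$), so $h\in Al_e$. For kind III, if $F_{\kappa^*}$ is infinite, then $F=\omega$ and $h=h_\infty$; if it is finite, then $F$ is finite and $\max F_{\kappa^*}\notin F$, so $h\in Al_e$.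

**Coverage.** $(\omega^*,h)$ with $h\in Al_e$: (1b) with a correct $w$. Kind I: (1a) with $P=\bot$; here $S$ fails. Kind II: $(a_\rho,h)$ by (1a) with correct $w,w'$; in the noncritical case $(\omega^*,h)$ by (1c). Kind III: $(a_\rho,h_\infty)$ by (1a) with a correct $w$, where $S$ fails; $(\omega^*,h_\infty)$ by (1d) if some $a\notin F_{\kappa^*}$, and by (1e) with a correct $w$ if $F_{\kappa^*}=\omega$.

### 9.2 Oracles $C\le_T\emptyset''$, $C\not\le_T\emptyset'$: the difference is made in $B$

Let $g$ be from Lemma 8(b). The $\beta$'s are $(C\oplus\emptyset')$-computable, hence $C'$-computable. For a $\Pi_3$ statement $S$ put $\beta_S:=\beta(S,\sigma,\bot)$ if $B_t=a_\sigma$, and $\beta_S:=\beta(\bot,1,S)$ if $B_t=\omega^*$. If $S$ holds, $\beta_S\cong B_t$; if not, both statements fail in (β).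

**The list.**

- (2a) $A=A_\emptyset[P,\rho]$ with $P=$ "$w$ witnesses $\rho\in R_e$" or $P=\bot$; $S=P\wedge$ "$w'$ witnesses kind II" ($\Pi_3$). $B=\beta(S,\sigma,\text{"kind III"})$ if $B_t=a_\sigma$; $B=\beta(\bot,1,S\vee\text{"kind III"})$ if $B_t=\omega^*$. $n\in F\iff n\in F_t\vee(\neg S\wedge n<\ell_e)$.
- (2b) $A=\omega^*$, $B=\beta_S$, $F=F_t$, $S=$ "$w$ witnesses $h_t\in Al_e$".
- (2c) The same with $S=$ "$w$ witnesses that $e$ is of kind II and noncritical".
- (2d) $A=\omega^*$, $B=\beta(\bot,1,\text{"kind I"})$, $F=F_t$.

**Safety of (2a).** If $S$ holds, $P$ is true and $e$ is of kind II; the type is $(a_\rho,h_t)$ with $\rho\in R_e$. Suppose $S$ fails.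

- Kind I: $R_e=\emptyset$, so $P$ fails and $A=\omega^*$; $F=F_t$; both statements in $\beta$ fail, so $B=\omega^*$ if there is no $\kappa^*$, and $(B,F)\in Al_e$ otherwise.
- Kind II: $F\in\mathrm{Fin}$ and $(B,F)\in Al_e\subseteq\mathcal H$; and $A=a_\rho$ with $\rho\in R_e$, or $A=\omega^*$.
- Kind III: $B=\omega^*$ and $F=\omega$, so $h=h_\infty$; and $A=a_\rho$ with $\rho\in R_e$, or $A=\omega^*$.

All these types are in $\mathbb F_e$.

**Safety of (2b)–(2d).** In (2b), (2c), if $S$ holds, the type is $(\omega^*,h_t)\in\mathbb F_e$. If not, either there is no $\kappa^*$, so $e$ is of kind I and the type is $(\omega^*,(\omega^*,F_t))$, or $(B,F_t)\in Al_e$. In (2d), for kind I the type is $(\omega^*,(\omega^*,F_t))$; otherwise $\kappa^*$ exists and $(B,F_t)\in Al_e$.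

**Coverage.** $(\omega^*,h)$ with $h\in Al_e$: (2b). Kind I: (2d). Kind II: $(a_\rho,h)$ by (2a) with correct $w,w'$; in the noncritical case $(\omega^*,h)$ by (2c). Kind III: $(a_\rho,h_\infty)$ by (2a) with $P$ true, $(\omega^*,h_\infty)$ by (2a) with $P=\bot$; in both $S$ fails.

### 9.3 Oracles $C\not\le_T\emptyset''$: the difference is made in $F$

This is the method of Section 4, made to fit the families.

**Lemma 9.** Uniformly in $e$, $F_t\in\mathrm{Fin}$, a $\Pi_3$ statement $S$, and $\varepsilon\in\{0,1\}$ there is $F=F^\varepsilon[S;F_t]$ c.e. in $C''$ such that: if $S$ holds, $F=F_t$. If $S$ fails and $\kappa^*_e$ does not exist, $F=F_t$. If $S$ fails, $\kappa^*_e$ exists and ($\varepsilon=0$ or $\ell_e<\infty$), then $F$ is finite and $F\ne F_{\kappa^*}$. If $S$ fails, $\varepsilon=1$ and $\ell_e=\infty$, then $F=\omega$.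

**Proof.** The set $W=\{f:\kappa_e^*\text{ exists and }f\in F_{\kappa^*}\}$ and the statements "$\kappa^*_e$ exists", "$\ell_e\ge n$" and $\neg S$ are $\Sigma_3$, so they are enumerated $\emptyset''$-computably; write $W[t],\ell_e[t]$ for the approximations at stage $t$. Start with $F=F_t$. At a stage $t$ at which $\neg S$ has been seen: (i) if $\varepsilon=1$, add all $n<\ell_e[t]$; (ii) if $\kappa^*_e$ has been seen to exist and the current $F$ equals $W[t]$, add the code of $C\restriction k$, where $k$ is least such that this code is not in $F$. The resulting $F$ is c.e. in $C\oplus\emptyset''\le_TC''$.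

If $S$ holds, nothing is added. If $\kappa^*_e$ does not exist, then $\ell_e=0$ and nothing is added. If $S$ fails, $\varepsilon=1$ and $\ell_e=\infty$, then (i) gives $F=\omega$. It remains to consider the case that $S$ fails, $\kappa^*$ exists, and (i) adds only finitely many elements. Suppose (ii) acts infinitely often. Then the current $F$ equals $W[t]$ infinitely often, so $F=W$, this set is infinite, and all but finitely many of its elements are codes of initial segments of $C$. Since $W$ is c.e. in $\emptyset''$, we get $C\le_T\emptyset''$: to find $C(x)$, enumerate $W$ until a code of a string of length $>x$ outside the finite exceptional set appears. This is a contradiction. So (ii) acts finitely often, and $F$ is finite. If $F=W$, then at all late stages the current $F$ equals $W[t]$, and (ii) would act again. So $F\ne W=F_{\kappa^*}$. $\square$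

**The list.**

- (3a) $A=A_\emptyset[P,\rho]$, with $P$ and $S$ as in (2a); $B=B[S;B_t]$; $F=F^1[S;F_t]$.
- (3b) $A=\omega^*$, $B=B[S;B_t]$, $F=F^0[S;F_t]$, $S=$ "$w$ witnesses $h_t\in Al_e$".
- (3c) The same with $S=$ "$w$ witnesses that $e$ is of kind II and noncritical".
- (3d) $A=B=\omega^*$, $F=F^0[\text{"kind I"};F_t]$.

Here the $A$'s are computable and the $B$'s are $\emptyset'$-computable.

**Safety.** In (3d) let $S=$ "kind I". If $S$ holds, the types are: $(a_\rho,h_t)$ with $e$ of kind II and $\rho\in R_e$ in (3a); $(\omega^*,h_t)\in\mathbb F_e$ in (3b), (3c); $(\omega^*,(\omega^*,F_t))$ with $e$ of kind I in (3d). Now let $S$ fail. Then $B=\omega^*$.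

- If there is no $\kappa^*$, then $e$ is of kind I, $A=\omega^*$ (as $R_e=\emptyset$) and $F=F_t$; the type is in $\mathbb F_e$.
- If $\kappa^*$ exists and not both $\varepsilon=1$ and $\ell_e=\infty$, then $F$ is finite and $F\ne F_{\kappa^*}$, so $(\omega^*,F)\in Al_e\subseteq\mathcal H$. Either $A=\omega^*$, and the type is in $\mathbb F_e$; or we are in (3a), where then $\ell_e<\infty$, and $A=a_\rho$ with $\rho\in R_e$. In the latter case $\ell_e\ge1$, so $e$ is of kind II and the type is in $\mathbb F_e$.
- In (3a) with $\ell_e=\infty$: $F=\omega$, $h=h_\infty$, and $A=\omega^*$ or $A=a_\rho$ with $\rho\in R_e$; $e$ is of kind III and the type is in $\mathbb F_e$.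

**Coverage.** $(\omega^*,h)$ with $h\in Al_e$: (3b). Kind I: (3d). Kind II: $(a_\rho,h)$ by (3a) with correct $w,w'$; in the noncritical case $(\omega^*,h)$ by (3c). Kind III: (3a) with $P$ true, respectively $P=\bot$; in both $S$ fails.

### 9.4 Proof of Theorem A

Every noncomputable $C$ falls under exactly one of 9.1, 9.2, 9.3. In each case the lists for all $e$ together form a $C$-computable sequence of orders which lists exactly the components $\Lambda(e;A,B,F)$ with $(A,(B,F))\in\mathbb F_e$. By the listing principle $\mathcal L$ has a $C$-computable copy. By Proposition 7 it has no computable copy. Hence $\mathrm{dgSp}(\mathcal L)=\{\mathbf d:\mathbf d\ne\mathbf 0\}$. $\blacksquare$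

## 10. Relativization and iterated jumps: proof of Theorem B

**Proof of (i).** We relativize the construction to $Z$. $L_e$ is now the $e$-th $Z$-computable order; $\emptyset,\emptyset',\emptyset''$ are replaced by $Z,Z',Z''$; the arithmetical hierarchy is relativized to $Z$; and $C$ ranges over the sets with $C\ge_TZ$ and $C\not\le_TZ$. The cases are $C\le_TZ'$; $C\le_TZ''$ and $C\not\le_TZ'$; and $C\not\le_TZ''$.

Let us see where the relation between $C$ and the base is used. Lemmas 1 and 2 speak about arbitrary $C$ and need no change. Lemma 4 and Corollary 5 are stated for arbitrary $X$, and are now used with $X=Z$ and $X=Z'$. In the first case, $g\le_TC$ is not dominated by any $Z$-computable function, and the $\alpha$'s are $(Z\oplus g)$-computable, hence $C$-computable since $C\ge_TZ$. In the second case the $\beta$'s are $(C\oplus Z')$-computable, and $C'\ge_TC\oplus Z'$. In the third case $F$ is c.e. in $C\oplus Z''\le_TC''$, and $W$ is c.e. in $Z''$, so that infinitely many actions would give $C\le_TZ''$. The sets $\Sigma_3^Z$ are c.e. in $Z''$, hence in $C''$. The combinatorial arguments (Lemma 6, Proposition 7, safety and coverage) are unchanged.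 So we obtain $\mathcal L_Z$ without a $Z$-computable copy, but with a $C$-computable copy for every $C>_TZ$. If $C\equiv_TZ$, there is no $C$-computable copy. This is the claim for all $C\ge_TZ$.

**Proof of (ii).** Let $Z=\emptyset^{(n)}$ and $\mathcal M=J^n(\mathcal L_Z)$, where $J(K)=(\eta+2+\eta)\cdot K$. By Lemma 1(b) applied $n$ times, $\mathcal M$ has a $C$-computable copy iff $\mathcal L_Z$ has a $C^{(n)}$-computable copy. Since $C^{(n)}\ge_T\emptyset^{(n)}=Z$, by (i) this holds iff $C^{(n)}\not\le_T\emptyset^{(n)}$, that is, iff $C^{(n)}\not\equiv_T\emptyset^{(n)}$. So the degree spectrum of $\mathcal M$ is $\{\mathbf d:\mathbf d^{(n)}\ne\mathbf 0^{(n)}\}$. The case $n=0$ is Theorem A. $\blacksquare$
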